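\title{The sequential price of anarchy of symmetric affine network routing games is asymptotically $n/4$}

\begin{abstract}
We study routing games in which $n$ players, moving one after another, each choose a path between the same two vertices of a network with affine arc costs. The sequential price of anarchy compares the worst social cost of a subgame perfect equilibrium with the optimal social cost. Its supremum $\operatorname{SPoA}(n)$ over all $n$-player games is known to be at most $n$, and at least of order $\sqrt n$ for infinitely many $n$. We show that it grows linearly and determine the leading constant: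
$\frac n4-O(n^{2/3})\le \operatorname{SPoA}(n)\le \frac n4+O(\sqrt n\log n)$.
The lower bound comes from an equilibrium in which a small threat by the last player is amplified through about $\log_2 n$ levels of punishment. The upper bound shows, by induction on the number of players still to move, that no equilibrium amplifies more.
\end{abstract}

\section{Introduction}

\subsection*{The model}

A \emph{symmetric atomic network routing game with affine costs} consists of a finite directed graph $G=(V,A)$, an origin $s$ and a destination $t\ne s$ joined by at least one $s$-$t$ path, a number $n$ of players, and a cost function $c_e(y)=a_ey+b_e$ with $a_e,b_e\ge0$ for each arc $e$. An action of a player is an $s$-$t$ path, so all players have the same finite, nonempty set of actions. For an action profile $P=(P_1,\dots,P_n)$, the \emph{load} $x_e=x_e(P)$ of an arc $e$ is the number of players whose path uses $e$. Player $i$ pays $\sum_{e\in P_i}c_e(x_e)$, and the \emph{social cost} is the sum of all payments,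
\[
C(P)=\sum_{e}x_e\,(a_ex_e+b_e).
\]
We write $\mathrm{OPT}=\min_PC(P)$ and consider only games with $\mathrm{OPT}>0$.

The players choose their paths in the order $1,2,\dots,n$, and each sees the choices made before him. A \emph{history} is a sequence $h=(P_1,\dots,P_{j-1})$ of actions of the first $j-1$ players; we say that player $j$ \emph{moves at} $h$. A \emph{strategy} of player $j$ assigns an action to every history at which he moves. A strategy profile is a \emph{subgame perfect equilibrium} (SPE) if, for every history $h$, the action prescribed to the player who moves at $h$ minimizes his final cost, given that all later players follow their strategies. The condition is imposed at all histories, including those that never arise when everyone follows the profile. An SPE exists by backward induction; since ties may be broken arbitrarily, and differently at different histories, there may be many. The \emph{outcome} of an SPE is the action profile obtained when all players follow it. The \emph{sequential price of anarchy} of a game is the largest social cost of an outcome of an SPE, divided by $\mathrm{OPT}$, and $\operatorname{SPoA}(n)$ is the supremum of this ratio over all games with $n$ players.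

\subsection*{The question and the results}

It is known that $\operatorname{SPoA}(n)$ is not bounded by a constant: for infinitely many $n$, namely $n=6x^2$ for suitable integers $x$, there is a game with $n$ players whose sequential price of anarchy is at least $\sqrt n/(8\sqrt6)$. In the other direction there is the trivial bound $\operatorname{SPoA}(n)\le n$, which we reprove in Lemma~\ref{lem:crude}. The question left open in~\cite{source} is whether there are instances whose sequential price of anarchy is asymptotically worse than $\sqrt n$, that is, whether
\[
\limsup_{n\to\infty}\operatorname{SPoA}(n)/\sqrt n=\infty .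
\]
The answer is yes, and the trivial bound has the correct order.

\begin{theorem}\label{thm:lower}
There is an absolute constant $c$ such that for every $n\ge4$ there is a symmetric atomic network routing game with affine costs and $n$ players whose sequential price of anarchy is at least $\frac n4-c\,n^{2/3}$. Hence $\operatorname{SPoA}(n)\ge\frac n4-O(n^{2/3})$ for all $n$, the ratio $\operatorname{SPoA}(n)/\sqrt n$ tends to infinity, and $\operatorname{SPoA}(n)=O(\sqrt n)$ fails.
\end{theorem}

\begin{theorem}\label{thm:upper}
There is an absolute constant $c'$ such that $\operatorname{SPoA}(n)\le\frac n4+c'\sqrt n\,\log n$ for all $n\ge2$.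
\end{theorem}

\begin{corollary}
$\displaystyle\lim_{n\to\infty}\operatorname{SPoA}(n)/n=\tfrac14$.
\end{corollary}

\subsection*{Which growth rate to expect}

Let $(P^*_1,\dots,P^*_n)$ be an optimal profile with loads $x^*_e$. Suppose first that the players move simultaneously, and consider a pure Nash equilibrium with loads $x_e$ and social cost $C$. Player $i$ does not gain by switching to $P^*_i$, where he would pay at most $\sum_{e\in P^*_i}(a_e(x_e+1)+b_e)$. Summing over $i$, and using $x^*_e\le (x^*_e)^2$ and the Cauchy--Schwarz inequality,
\[
C\le\sum_ex^*_e(a_e+b_e)+\sum_ea_ex^*_ex_e\le \mathrm{OPT}+\sqrt{\mathrm{OPT}\cdot C},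
\]
so $C/\mathrm{OPT}\le(3+\sqrt5)/2$. This argument needs the other players to stay where they are. In the sequential game the successors of a player see his deviation and may crowd onto his path. What limits them is that crowding costs them too, and that in an SPE they must be willing to pay.

Here is a heuristic count. Scale the costs so that $\mathrm{OPT}=n$; an average player then pays $1$ in the optimum. Costs are quadratic in the loads, so players who pay $T$ in total can raise the cost of a typical optimal path by about $\sqrt T$ at most. If each of the $k$ successors of a player is willing to pay $O(1)$, then $T=O(k)$, and the player can be threatened with a cost of order $\sqrt k$. He then accepts a cost of that order in equilibrium, and the price of anarchy is of order $\sqrt n$. This makes $\sqrt n$ a natural guess. But the punishers can in turn be threatened by their own successors. Then they are willing to pay $\sqrt k$ each, $T$ becomes $k^{3/2}$, and the threat becomes $k^{3/4}$; the next rounds give $k^{7/8},k^{15/16},\dots$. To find the limit, suppose that a player with $\kappa$ successors is willing to pay $\lambda\kappa$. Then $k$ players are willing to pay $\lambda k^2/2$ together and can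 inflict $\sqrt{\lambda/2}\;k$. The map $\lambda\mapsto\sqrt{\lambda/2}$ has the attracting fixed point $\lambda=\frac12$, and if the player with $k$ successors pays $k/2$, the social cost is about $n^2/4$, against an optimum of $n$.

Both theorems make this count precise. For the lower bound we need a first threat that costs its executor nothing (Section~\ref{sec:threat}) and strategies that amplify it and are optimal at every history (Section~\ref{sec:example} for six players, Section~\ref{sec:general} in general); the iteration $\lambda\mapsto\sqrt{\lambda/2}$ appears in Section~\ref{sec:growth}. Section~\ref{sec:upper} proves the upper bound. Throughout, $z^+=\max(z,0)$.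

\section{The network and the first threat}\label{sec:threat}

Fix integers $r\ge1$ and $m\ge 1$ with $m+r=n$, a rational number $\tau\in(0,1]$ and an integer $N\ge1$. The network has vertices $s=u_0,u_1,\dots,u_{N+1}=t$ and the following arcs.
\begin{itemize}
\item The \emph{threat stage}, from $u_0$ to $u_1$, consists of $m$ parallel \emph{threat arcs} of cost $\tau y$ and one \emph{constant arc} of cost $2\tau$.
\item For $\sigma=1,\dots,N$, \emph{segment} $\sigma$, from $u_\sigma$ to $u_{\sigma+1}$, consists of $n+1$ parallel arcs numbered $0,1,\dots,n$, each of cost $y/N$.
\end{itemize}
An action is a choice of one arc in the threat stage and one arc in each segment. If a simple digraph is wanted, subdivide each parallel arc by a new vertex and give the new arc cost $0$; this changes neither the actions nor their costs.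

A player's cost is the sum of his \emph{threat cost} and his \emph{segment cost}; the latter is the average, over the segments, of the final load of his arc. The threat cost is at least $\tau$ and the segment cost is at least $1$, so nobody ever pays less than $1+\tau$. If all players take the constant arc and player $i$ takes arc $i$ in every segment, each pays $1+2\tau$. Hence
\begin{equation}\label{eq:opt}
0<\mathrm{OPT}\le n(1+2\tau).
\end{equation}

The threat stage is built around a tie. If every threat arc is occupied when the last player moves, he is indifferent between the constant arc and a threat arc of load $1$: both cost him $2\tau$. The occupant of that arc is not indifferent, since his threat cost doubles from $\tau$ to $2\tau$ if he is joined. So the last player can fine an earlier player $\tau$ at no cost to himself. The fine is available only if no threat arc is empty, because the last player strictly prefers an empty one. A player can try to arrange this by skipping the threat arcs, and we reserve some players to fill the arcs that were skipped.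

Players $1,\dots,m$ are \emph{active}, players $m+1,\dots,n-1$ are \emph{fillers} (there are $r-1$ of them), and player $n$ is the \emph{enforcer}. A player is \emph{compliant} if he plays the action prescribed at the history at which he moves. At a history $h$ at which player $j$ moves we use three notions.
\begin{itemize}
\item The \emph{private arc} of a segment is its lowest-numbered unused arc with number at least $1$. It exists because at most $n-1$ players have moved.
\item The \emph{target} $d(h)$ is the last active player $i<j$ who was not compliant, and $d(h)=0$ if there is none. For $d\ge1$, the \emph{target's arc} in a segment is the arc that $d$ chose there. For the dummy target $d=0$ it is arc $0$. In both cases the target's arc is not the private arc.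
\item After $i\le m$ players have moved, the \emph{gap} is $i$ minus the number of nonempty threat arcs. It is $0$ at the start; it stays the same when an active player takes an empty threat arc, and it increases by $1$ otherwise. After player $m$ has moved, the gap is the number of empty threat arcs. For $j\le m$ we write $\gamma(h)$ for the gap at $h$.
\end{itemize}
The strategies are as follows.
\begin{itemize}
\item An \emph{active player} $j$ takes the lowest-numbered empty threat arc, which exists because $j-1<m$. His choice in the segments is given by a \emph{segment rule}, a function of the history to be specified later.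
\item A \emph{filler} takes an empty threat arc if there is one and the constant arc otherwise. He takes the private arc in every segment.
\item The \emph{enforcer} takes an empty threat arc if there is one. If there is none and the target $d\ge1$ is on a threat arc of load exactly $1$, he joins that arc. Otherwise he takes the constant arc. He takes the private arc in every segment.
\end{itemize}
The target at $h$ depends only on the prescriptions at shorter histories, so by recursion on the length these strategies are defined at every history. By inspection,
\begin{equation}\label{eq:nojoin}
\begin{array}{l}\text{a compliant player never joins a nonempty threat arc,}\\ \text{except that the enforcer may join that of the target.}\end{array}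
\end{equation}

\begin{lemma}\label{lem:threat}
Fix any segment rule. Let $h$ be any history, let $j$ move at $h$, and let all players after $j$ be compliant.
\begin{enumerate}
\item[(a)] If $j>m$, the prescribed action minimizes the cost of $j$.
\item[(b)] If $j\le m$ and $j$ is compliant, his threat cost is $\tau$.
\item[(c)] If $j\le m$, $\gamma(h)\le r-1$ and $j$ is not compliant, his threat cost is at least $2\tau$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $j>m$ comply. The later players are not active and take unused arcs in the segments, so the segment cost of $j$ is $1$, the minimum. Suppose that some threat arc is empty at $h$, so that $j$ takes one. The target is at most $m<j$, is not on this arc, and does not change any more, so by~\eqref{eq:nojoin} nobody joins $j$. He pays $1+\tau$, the minimum. Suppose that no threat arc is empty. Then every action has threat cost at least $2\tau$, since a threat arc would carry load at least $2$. The prescribed action has threat cost exactly $2\tau$: it is the constant arc or, for $j=n$, possibly an arc whose final load is $2$.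

(b) Player $j$ takes an empty threat arc. The target $d(h)<j$ is not on it and remains the target, so by~\eqref{eq:nojoin} nobody joins $j$.

(c) On the constant arc or on a nonempty threat arc, $j$ pays at least $2\tau$. Suppose that he takes an empty threat arc. The later active players do the same, so after player $m$ has moved the gap is still $\gamma(h)$, and exactly $\gamma(h)\le r-1$ threat arcs are empty. The $r-1$ fillers occupy all of them, and the enforcer finds none empty. The target is now $j$, whose threat arc has load $1$ by~\eqref{eq:nojoin}. The enforcer joins it, and $j$ pays $2\tau$.
\end{proof}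

In (c) the deviation may concern the segments only. As long as the gap is at most $r-1$, the fine $\tau$ therefore enforces any segment rule whose cost exceeds the minimum $1$ by at most $\tau$. The rest of the construction spends this willingness to pay on larger threats.

\section{Six players}\label{sec:example}

Take $n=6$, $m=4$, $r=2$, $\tau=1$, $N=1$: four threat arcs of cost $y$, a constant arc of cost $2$, and one segment whose arcs have cost $y$. Players $1$ to $4$ are active, player $5$ is a filler and player $6$ the enforcer. Nobody pays less than $2$. The segment rule is this.
\begin{itemize}
\item If the target is $0$, players $1,2,3$ take arc $0$ and player $4$ takes the private arc.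
\item If the target is $d\ge1$, players $2$ and $3$ take the private arc. Player $4$ joins the target's arc if its load is $1$ and the gap is at most $1$; otherwise he takes the private arc.
\end{itemize}
We check that this is an SPE. Players $5$ and $6$ are covered by Lemma~\ref{lem:threat}(a). An active player who is told to take the private arc is not joined there and pays $1+1=2$, the minimum. Two cases remain.

\emph{Player $4$ is told to join the target.} Complying costs $1+2=3$. The gap is at most $1=r-1$, so by Lemma~\ref{lem:threat}(c) any deviation costs at least $2+1=3$.

\emph{Player $j\le3$ is told to take arc $0$.} All earlier players were compliant, so the gap is $0$, and complying costs $1+3=4$. If $j$ deviates, his threat cost is at least $2$, he becomes the target, and the gap is at most $1$ when player $4$ moves. Either the arc of $j$ already has load at least $2$ at that time, or player $4$ joins it. So $j$ pays at least $2+2=4$.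

In the outcome the six players pay $4,4,4,2,3,3$, in total $20$. The optimum is $14$: each player pays at least $1$ in the segment, at most four players pay $1$ in the threat stage and the others pay at least $2$, and these bounds are attained together.

The fine is worth $1$, yet players $1,2,3$ accept an excess of $2$ over the minimum: the fine makes player $4$ willing to punish, and his punishment adds to the fine. Three features of the example matter for the general case.

\emph{The filler buys one level of punishment.} Remove player $5$, and let player $1$ deviate to the constant arc. At least two threat arcs are empty when player $4$ moves. If he takes one of them and an unused segment arc, the last player strictly prefers the other empty threat arc and another unused segment arc, so player $4$ pays $2$ and cannot be made to pay $3$. A deviator can always use up one filler in this way, so the punishment that awaits him has to work with one filler less.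

\emph{The load condition protects the punisher.} A deviator may choose an arc that is already crowded. Joining it would cost player $4$ more than he is willing to pay, and it is unnecessary, because the deviator is already paying.

\emph{One segment wastes willingness to pay.} With $N=1$ a punisher pays the full load of the target's arc or stays away. Late players have few successors, can be threatened with little, and would have to stay away from any heavy punishment. With many segments, such a player joins the target in a small fraction of them.

\section{The equilibrium in general}\label{sec:general}

\subsection*{Sizes of punishments}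

We want a number $w_\ell(k)$ with the following meaning: when $\ell$ levels of punishment are available, $k$ active successors of a target can put $w_\ell(k)$ additional players on his arc in every segment. Suppose that the successor who has $\kappa$ active successors of his own joins the target in a fraction $f_\kappa$ of the segments. To add load $w$ everywhere we need $\sum_\kappa f_\kappa=w$. The successor's excess cost is $f_\kappa w$. If he refuses, he pays the fine $\tau$ and suffers a punishment by $\kappa$ players, possibly at one level less, of size $w_{\ell-1}(\kappa)$. This dictates the definition.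

Put $w_0(k)=0$ for all $k\ge0$. For $\ell\ge1$ and $k\ge0$ let $w_\ell(k)$ be the largest integer $w\ge0$ for which there are $f_0,\dots,f_{k-1}\in[0,1]$ with
\begin{equation}\label{eq:w}
\sum_{\kappa<k}f_\kappa=w,\qquad f_\kappa\,w\le\tau+w_{\ell-1}(\kappa)\quad(0\le\kappa<k).
\end{equation}
The value $w=0$ is feasible, with $f=0$, and every feasible $w$ is at most $k$, so the maximum exists. An integer $w\ge1$ is feasible if and only if the rational numbers $\phi_\kappa=\min\bigl(1,(\tau+w_{\ell-1}(\kappa))/w\bigr)$ have sum at least $w$: a solution satisfies $f_\kappa\le\phi_\kappa$, and conversely $f_\kappa=w\phi_\kappa/\sum_{\kappa'}\phi_{\kappa'}$ is a solution. This solution is rational. For each pair $(\ell,k)$ we fix a rational solution $(f_{\ell,k,\kappa})_{\kappa<k}$ of~\eqref{eq:w} with $w=w_\ell(k)$, and we put $f_{0,k,\kappa}=0$.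

For $\ell=1$ and $w\ge1$ we have $\phi_\kappa=\tau/w$, so the criterion reads $k\tau/w\ge w$, and
\begin{equation}\label{eq:w1}
w_1(k)=\lfloor\sqrt{\tau k}\rfloor .
\end{equation}
With $\tau=0$ the same computation would give $w_\ell=0$ at every level: the whole hierarchy rests on the fine. With $\tau=1$ and $k=3$, the vector $f=(0,1,1)$ shows that $w_2(3)\ge2$. Here two players join the target and accept an excess of $2$ each, as players $1,2,3$ did in Section~\ref{sec:example}, and the last of the three successors stands by to punish them.

More levels never hurt:
\begin{equation}\label{eq:mono}
w_{\ell-1}(k)\le w_\ell(k)\qquad(\ell\ge1,\ k\ge0).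
\end{equation}
This holds for $\ell=1$, and if $w_{\ell-1}\le w_\ell$ pointwise, then every solution of~\eqref{eq:w} at level $\ell$ is a solution at level $\ell+1$.

The fractions must now be realized by sets of segments, so that all segments receive the same load. Let $N\ge1$, the number of segments, be a common denominator of all $f_{\ell,k,\kappa}$ with $0\le\ell\le r$ and $0\le\kappa<k\le m$.

\begin{lemma}\label{lem:sets}
For $0\le\ell\le r$ and $1\le k\le m$ there are sets $\Sigma_{\ell,k,\kappa}\subseteq\{1,\dots,N\}$, $0\le\kappa<k$, with $|\Sigma_{\ell,k,\kappa}|=Nf_{\ell,k,\kappa}$, such that every $\sigma\in\{1,\dots,N\}$ lies in exactly $w_\ell(k)$ of them.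
\end{lemma}

\begin{proof}
Let $w=w_\ell(k)$. Cut the sequence $1,2,\dots,Nw$ into consecutive blocks of lengths $Nf_{\ell,k,0},\dots,Nf_{\ell,k,k-1}$, which add up to $Nw$, and let $\Sigma_{\ell,k,\kappa}$ be the set of residues modulo $N$, taken in $\{1,\dots,N\}$, of the block with index $\kappa$. A block has length at most $N$, so its residues are distinct. Each residue occurs $w$ times in the sequence, hence in $w$ different blocks.
\end{proof}

\subsection*{The segment rule}

Let the active player $j$ move at $h$. The \emph{level} of $h$ is $\ell(h)=\max(0,r-\gamma(h))$. Put
\[
d=d(h),\qquad \ell=\ell(h),\qquad k=m-d,\qquad \kappa=m-j,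
\]
so that $k$ and $\kappa<k$ are the numbers of active successors of the target and of $j$. The rule for segment $\sigma$ is:
\begin{quote}
if $\sigma\in\Sigma_{\ell,k,\kappa}$ and the current load of the target's arc is at most $w_\ell(k)$, join the target's arc; otherwise take the private arc.
\end{quote}
A compliant active player changes neither the target nor the gap. Therefore a run of consecutive compliant active players all see the same $d$, $\ell$ and $k$, and they use the sets of one family from Lemma~\ref{lem:sets}.

\begin{proposition}\label{prop:spe}
The strategies of Section~\ref{sec:threat} with this segment rule form an SPE, and the social cost of its outcome is at least $w_r(m)^2$. Hence the sequential price of anarchy of the game is at least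
\begin{equation}\label{eq:ratio}
\frac{w_r(m)^2}{n(1+2\tau)} .
\end{equation}
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:threat}(a) we only have to consider an active player $j$ at an arbitrary history $h$, with all later players compliant. Let $d,\ell,k,\kappa$ be as above, $w=w_\ell(k)$ and $f=f_{\ell,k,\kappa}$.

\emph{Cost of complying.} The threat cost is $\tau$ by Lemma~\ref{lem:threat}(b). In each segment a later player takes either the arc of the target, who is still $d$, or an unused arc. If $j$ takes the private arc of a segment, this is not the target's arc, so its final load is $1$. If $j$ joins the target's arc, its load is at most $w+1$ afterwards. The later active players see the same $d,\ell,k$ and join this arc only while its load is at most $w$; the fillers and the enforcer take private arcs and never join it. So its final load is at most $w+1$. Segments of this kind belong to $\Sigma_{\ell,k,\kappa}$, so there are at most $fN$ of them, and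
\begin{equation}\label{eq:comply}
\text{cost of complying}\le\tau+1+fw .
\end{equation}
If $\ell=0$, then $w=0$ and $j$ pays the minimum $1+\tau$, so complying is optimal.

\emph{Cost of deviating when $\ell\ge1$.} In this case $\gamma(h)=r-\ell\le r-1$, so the threat cost of any deviation is at least $2\tau$ by Lemma~\ref{lem:threat}(c). After the deviation $j$ is the target for all later players. The gap has grown by at most $1$, so the later active players all see the same level $\ell'\in\{\ell,\ell-1\}$, and the number of active successors of their target is $\kappa$. Fix a segment $\sigma$. By Lemma~\ref{lem:sets}, exactly $w_{\ell'}(\kappa)$ of the active players $i>j$ have $\sigma\in\Sigma_{\ell',\kappa,m-i}$ (for $\kappa=0$ there is no such player and $w_{\ell'}(0)=0$). If all of them join the arc of $j$, its load reaches $1+w_{\ell'}(\kappa)$. If one of them does not, he found a load greater than $w_{\ell'}(\kappa)$. In both cases the final load is at least $1+w_{\ell'}(\kappa)$, which is at least $1+w_{\ell-1}(\kappa)$ by~\eqref{eq:mono}. This holds in every segment, so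
\[
\text{cost of deviating}\ge2\tau+1+w_{\ell-1}(\kappa)\ge\tau+1+fw ,
\]
where the last inequality is~\eqref{eq:w}. By~\eqref{eq:comply}, complying is optimal, and the profile is an SPE.

\emph{The outcome.} When everyone complies, the target is always $0$, the gap is $0$, the level is $r$, and $k=m$. Let $W=w_r(m)$. In every segment exactly $W$ active players are designated to join arc $0$, and nobody else uses it. Each designated player finds load at most $W-1$ and joins. So arc $0$ has load $W$ in each of the $N$ segments and contributes $W\cdot W/N$ to the social cost, which is therefore at least $W^2$. Now~\eqref{eq:ratio} follows from~\eqref{eq:opt}.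
\end{proof}

The dummy target explains the outcome: from the start, the active players carry out the largest available punishment on a player who does not exist, each for fear of becoming the next target.

\section{Growth of the punishments}\label{sec:growth}

It remains to show that $w_r(m)$ is close to $n/2$ for suitable $r$ and $\tau$. Ignore rounding and $\tau$ for a moment and suppose that $w_\ell(\kappa)=\lambda\kappa$. The feasibility criterion for level $\ell+1$ becomes $\lambda k^2/(2w)\ge w$, that is $w\le\sqrt{\lambda/2}\,k$, which is the iteration of the introduction. At the fixed point, $w=k/2$ and $f_\kappa=\kappa/k$. We therefore compare $w_\ell$ with a linear function of slope $\lambda_\ell$, shifted by an amount $K_\ell$ that absorbs two losses at each level: rounding down costs $1$ in height, which is a shift by $1/\lambda_\ell$, and replacing a sum by an integral costs a shift by $1$.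

Let $n\ge4$ and define
\[
\lambda_1=\sqrt{\tau/n},\quad\lambda_{\ell+1}=\sqrt{\lambda_\ell/2},\qquad K_1=0,\quad K_{\ell+1}=K_\ell+1+1/\lambda_\ell .
\]
Since $2\lambda_{\ell+1}=\sqrt{2\lambda_\ell}$ and $2\lambda_1=\sqrt{4\tau/n}$, we have
\begin{equation}\label{eq:lambda}
2\lambda_\ell=(4\tau/n)^{2^{-\ell}} .
\end{equation}
The assumptions $n\ge4$ and $\tau\le1$ give $4\tau/n\le1$, hence $\lambda_\ell\le\lambda_{\ell+1}\le\frac12$.

\begin{lemma}\label{lem:growth}
$w_\ell(k)\ge\lfloor\lambda_\ell(k-K_\ell)^+\rfloor$ for all $\ell\ge1$ and $0\le k\le n$.
\end{lemma}

\begin{proof}
We use induction on $\ell$. For $\ell=1$ the claim follows from~\eqref{eq:w1}, because $k\le n$ gives $\tau k\ge \tau k^2/n=(\lambda_1k)^2$.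

Assume the claim for $\ell$ and let $k\le n$. Put $L=K_\ell+1/\lambda_\ell$, so that $K_{\ell+1}=L+1$, and $g_\kappa=\lambda_\ell(\kappa-L)^+$. Then $g_\kappa\le w_\ell(\kappa)$ for $\kappa\le n$: for $\kappa\le L$ we have $g_\kappa=0$, and for $\kappa>L$
\[
w_\ell(\kappa)\ge\lfloor\lambda_\ell(\kappa-K_\ell)\rfloor>\lambda_\ell(\kappa-K_\ell)-1=g_\kappa .
\]
Let $v=\lambda_{\ell+1}(k-K_{\ell+1})^+$ and $w=\lfloor v\rfloor$. We show that $w$ is feasible in~\eqref{eq:w} at level $\ell+1$. For $w=0$ there is nothing to prove, so let $w\ge1$; then $k-1>L>0$. The function $x\mapsto(x-L)^+$ is nondecreasing, so its value at $\kappa$ is at least its integral over $[\kappa-1,\kappa]$, and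
\[
\sum_{\kappa<k}g_\kappa\ge\int_{-1}^{k-1}\lambda_\ell(x-L)^+\,dx=\frac{\lambda_\ell}2(k-1-L)^2=\lambda_{\ell+1}^2(k-K_{\ell+1})^2=v^2 .
\]
Put $f_\kappa=w\,g_\kappa/\sum_{\kappa'<k}g_{\kappa'}$. Then $\sum_{\kappa<k}f_\kappa=w$, and $0\le f_\kappa\le g_\kappa w/v^2$. From $w\le v$ we get
\[
f_\kappa w\le g_\kappa\le\tau+w_\ell(\kappa)\qquad\text{and}\qquad f_\kappa\le g_\kappa/v .
\]
Finally $g_\kappa\le\lambda_\ell(k-1-L)=\lambda_\ell(k-K_{\ell+1})\le v$ because $\lambda_\ell\le\lambda_{\ell+1}$, so $f_\kappa\le1$.
\end{proof}

\begin{remark}
A bounded number of levels already beats $\sqrt n$. Take $\tau=1$ and a fixed $r$. Since $\lambda_\ell\ge\lambda_1=n^{-1/2}$, we have $K_r\le(r-1)(1+\sqrt n)$ and $\lambda_rn\to\infty$, so $w_r(n-r)\ge(1-o(1))\lambda_rn$. By~\eqref{eq:lambda}, the bound~\eqref{eq:ratio} is then at least $(1-o(1))\frac n{12}(4/n)^{2^{1-r}}$, which has order $n^{1-2^{1-r}}$. Two levels give order $n^{1/2}$ and three levels give order $n^{3/4}$.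
\end{remark}

To reach the constant $\frac14$ we let $r$ grow and $\tau$ shrink. By~\eqref{eq:lambda}, about $\log_2n$ levels bring $\lambda_r$ within $O(\log n/n)$ of $\frac12$. A small $\tau$ reduces the loss of order $\tau n$ caused by the factor $1+2\tau$ in~\eqref{eq:ratio}, but it increases the shift $1/\lambda_1=\sqrt{n/\tau}$. The two losses balance at $\tau=n^{-1/3}$.

\begin{proof}[Proof of Theorem~\ref{thm:lower}]
Let $n\ge4$, $\tau=1/\lceil n^{1/3}\rceil$, $r=\lceil\log_2n\rceil$ and $m=n-r$. Then $r\ge2$, $m\ge1$, $\tau\le n^{-1/3}$ and $n/\tau\le2n^{4/3}$. Since $\lambda_\ell\ge\lambda_2$ for $\ell\ge2$ and $1/\lambda_2=\sqrt2\,(n/\tau)^{1/4}$,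
\[
K_r=\sum_{\ell=1}^{r-1}\Bigl(1+\frac1{\lambda_\ell}\Bigr)\le(r-1)+\sqrt{n/\tau}+(r-2)\sqrt2\,(n/\tau)^{1/4}=O(n^{2/3}),
\]
the three terms being $O(\log n)$, $O(n^{2/3})$ and $O(n^{1/3}\log n)$. From $2^{-r}\le1/n$, $4\tau/n\le1$ and $e^{-z}\ge1-z$,
\[
2\lambda_r\ge(4\tau/n)^{1/n}\ge1-\frac1n\ln\frac n{4\tau},
\]
so $\lambda_rn\ge\frac n2-O(\log n)$. Lemma~\ref{lem:growth} and $\lambda_r\le\frac12$ give
\[
W:=w_r(m)\ge\lambda_r(n-r-K_r)-1\ge\lambda_rn-\tfrac12(r+K_r)-1\ge\frac n2-c_0n^{2/3}
\]
with an absolute constant $c_0>0$. It follows that $W^2\ge\frac{n^2}4-c_0n^{5/3}$: if $c_0n^{2/3}\le\frac n2$ this comes from squaring, and otherwise the right-hand side is negative. By Proposition~\ref{prop:spe} and $1/(1+2\tau)\ge1-2\tau$, the sequential price of anarchy of the game is at least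
\[
\frac{n/4-c_0n^{2/3}}{1+2\tau}\ge\frac n4(1-2\tau)-c_0n^{2/3}\ge\frac n4-\Bigl(c_0+\frac12\Bigr)n^{2/3}.
\]
For $n\le3$ the bound $\operatorname{SPoA}(n)\ge1>\frac n4$ is trivial. The remaining statements of the theorem follow.
\end{proof}

\section{The upper bound}\label{sec:upper}

Fix a game with $n$ players, an SPE, and an optimal profile $(P^*_1,\dots,P^*_n)$ with loads $x^*_e$. Multiplying all costs by a positive number changes neither the equilibria nor the ratio of social costs, and $\mathrm{OPT}>0$, so we may assume $\mathrm{OPT}=\sum_ex^*_e(a_ex^*_e+b_e)=n$. The loads $x^*_e$ are nonnegative integers and $a_e,b_e\ge0$, so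
\begin{equation}\label{eq:basic}
\sum_ea_ex^*_e\le\sum_ea_e(x^*_e)^2\le n,\qquad\sum_eb_ex^*_e\le n .
\end{equation}

We bound a player's equilibrium cost by the cost of deviating to an optimal path. How strongly the cost of $P^*_j$ reacts to congestion is measured by $\alpha_j=\sum_{e\in P^*_j}a_e$. A single $\alpha_j$ may be as large as $n$, but the average is small. This is where symmetry is used: every player may deviate to each of $P^*_1,\dots,P^*_n$, so we may average over $j$. For any numbers $\varphi_e$ we have $\sum_j\sum_{e\in P^*_j}\varphi_e=\sum_ex^*_e\varphi_e$. In particular, \eqref{eq:basic} gives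
\begin{equation}\label{eq:alpha}
\frac1n\sum_j\alpha_j=\frac1n\sum_ea_ex^*_e\le1 .
\end{equation}
For a load vector $x$, the average cost of the optimal paths at these loads is
\[
M(x)=\frac1n\sum_j\sum_{e\in P^*_j}(a_ex_e+b_e)=\frac1n\sum_ex^*_e(a_ex_e+b_e).
\]
It is nondecreasing in every coordinate of $x$.

For a history $h$ let $x(h)$ be the loads of the players who have moved, and let $u(h)$ be the final cost of the player who moves at $h$ when the SPE is followed from $h$ on. Suppose that this player chooses $P^*_j$ instead and his successors follow the SPE. Let $D_j$ be his final cost, $y^j$ the loads of his successors, and $T^j$ the sum of their final costs. Subgame perfection gives $u(h)\le D_j$ for all $j$, so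
\begin{equation}\label{eq:avg}
u(h)\le\frac1n\sum_jD_j .
\end{equation}
Each successor's cost in this play is $u(h')$ for the history $h'$ at which he moves. This makes an induction on the number of successors possible; it has to cover all histories, not only those on the equilibrium path.

\begin{lemma}\label{lem:crude}
\begin{enumerate}
\item[(a)] $u(h)\le n$ for every history $h$. In particular the outcome has social cost at most $n^2=n\cdot\mathrm{OPT}$.
\item[(b)] If, in some action profile, a set of players has loads $y$ and total cost $T$, then $\sum_ea_ey_e^2\le T$ and $\frac1n\sum_ea_ex^*_ey_e\le\sqrt{T/n}$.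
\end{enumerate}
\end{lemma}

\begin{proof}
(a) All loads are at most $n$, so by~\eqref{eq:avg}
\[
u(h)\le\frac1n\sum_ex^*_e(a_en+b_e)\le\sum_e\bigl(a_ex^*_e+b_ex^*_e\bigr)\le\sum_e\bigl(a_e(x^*_e)^2+b_ex^*_e\bigr)=n .
\]
(b) If $X\ge y$ are the loads of all players, then $T=\sum_ey_e(a_eX_e+b_e)\ge\sum_ea_ey_e^2$. By the Cauchy--Schwarz inequality and~\eqref{eq:basic},
\[
\sum_ea_ex^*_ey_e\le\Bigl(\sum_ea_e(x^*_e)^2\Bigr)^{1/2}\Bigl(\sum_ea_ey_e^2\Bigr)^{1/2}\le\sqrt{nT}.\qedhere
\]
\end{proof}

Part (a) of the next lemma is the precise form of the statement that successors who pay $T$ inflict at most $\sqrt T$. It contains a term that the heuristic ignored: the cost $M(x(h))$ of the load already present. When the bound is applied to the successors, this term is evaluated at later histories, and part (b) shows that it has grown by little.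

\begin{lemma}\label{lem:step}
Let $h$ be a history at which the moving player has $k$ successors.
\begin{enumerate}
\item[(a)] $u(h)\le M(x(h))+1+\sqrt{\max_jT^j}$.
\item[(b)] If $h'$ is a history reached when $P^*_j$ is played at $h$ and the SPE is followed afterwards, then $M(x(h'))\le M(x(h))+1+\sqrt k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $x=x(h)$. The final load of an arc $e\in P^*_j$ is $x_e+1+y^j_e$. By the Cauchy--Schwarz inequality and Lemma~\ref{lem:crude}(b), $\sum_{e\in P^*_j}a_ey^j_e\le\sqrt{\alpha_j}\,\bigl(\sum_ea_e(y^j_e)^2\bigr)^{1/2}\le\sqrt{\alpha_jT^j}$, so
\[
D_j\le\sum_{e\in P^*_j}(a_ex_e+b_e)+\alpha_j+\sqrt{\alpha_jT^j}.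
\]
Average over $j$. The first term gives $M(x)$, the second at most $1$ by~\eqref{eq:alpha}, and the third at most $\bigl(\frac1n\sum_j\alpha_j\bigr)^{1/2}\bigl(\frac1n\sum_jT^j\bigr)^{1/2}\le\sqrt{\max_jT^j}$. Now use~\eqref{eq:avg}.

(b) The loads $x(h')$ are at most $x(h)$ plus the load of $P^*_j$ plus $y^j$. The path $P^*_j$ adds $\frac1n\sum_{e\in P^*_j}a_ex^*_e\le1$ to $M$, by~\eqref{eq:basic}. The loads $y^j$ add $\frac1n\sum_ea_ex^*_ey^j_e\le\sqrt{T^j/n}$, and $T^j\le kn$ by Lemma~\ref{lem:crude}(a).
\end{proof}

We now prove a bound $k/2$ plus error terms. The error must be allowed to depend linearly on $M(x(h))$, with a coefficient $A_k$ that the induction determines. Define $A_0=B_0=1$ and, for $k\ge1$,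
\begin{equation}\label{eq:AB}
A_k=1+\frac1k\sum_{i<k}A_i,\qquad B_k=1+\frac1k\sum_{i<k}\bigl((1+\sqrt k)A_i+B_i\bigr).
\end{equation}

\begin{lemma}\label{lem:half}
If the player who moves at $h$ has $k$ successors, then $u(h)\le\frac k2+A_kM(x(h))+B_k$.
\end{lemma}

\begin{proof}
We use induction on $k$. For $k=0$ all $T^j$ vanish, and the claim is Lemma~\ref{lem:step}(a). Let $k\ge1$ and $M=M(x(h))$, and fix $j$. In the play after $P^*_j$, there is for each $i=0,\dots,k-1$ one successor who has $i$ successors himself. By induction and Lemma~\ref{lem:step}(b), he pays at most $\frac i2+A_i(M+1+\sqrt k)+B_i$. Since $\sum_{i<k}\frac i2\le\frac{k^2}4$,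
\[
T^j\le\frac{k^2}4+Z,\qquad Z=\sum_{i<k}\bigl(A_i(M+1+\sqrt k)+B_i\bigr).
\]
Squaring shows that $\sqrt{k^2/4+Z}\le\frac k2+\frac Zk$. Lemma~\ref{lem:step}(a) gives $u(h)\le M+1+\frac k2+\frac Zk$, which equals $\frac k2+A_kM+B_k$ by~\eqref{eq:AB}.
\end{proof}

The square root has turned the \emph{sum} $Z$ of the successors' errors into their \emph{average} $Z/k$. Errors therefore accumulate slowly, as the solution of the recursions shows. Let $H_k=\sum_{i=1}^k1/i$, with $H_0=0$.

\begin{lemma}\label{lem:rec}
$A_k=1+H_k$. The sequence $B_k$ is nondecreasing, and $B_n=O(\sqrt n\log n)$ for $n\ge2$.
\end{lemma}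

\begin{proof}
Consider a recursion $\xi_0=g_0$, $\xi_k=g_k+\frac1k\sum_{i<k}\xi_i$ for $k\ge1$, and let $S_k=\sum_{i<k}\xi_i$. Then $S_1=g_0$ and $S_{k+1}=\frac{k+1}kS_k+g_k$, that is $\frac{S_{k+1}}{k+1}=\frac{S_k}k+\frac{g_k}{k+1}$. Hence $\frac{S_k}k=\sum_{i<k}\frac{g_i}{i+1}$ and
\[
\xi_k=g_k+\sum_{i<k}\frac{g_i}{i+1}.
\]
With $g_k=1$ this gives $A_k=1+H_k$, and so $\frac1k\sum_{i<k}A_i=A_k-1=H_k$. Thus $B_k$ satisfies the recursion with $g_k=1+(1+\sqrt k)H_k$, including $g_0=1=B_0$, and
\[
B_k=1+(1+\sqrt k)H_k+\sum_{i<k}\frac{1+H_i+\sqrt i\,H_i}{i+1}.
\]
This is nondecreasing in $k$. Using $H_i\le H_n$ and $\sum_{i<n}\frac{\sqrt i}{i+1}\le\sum_{i=1}^{n}i^{-1/2}\le2\sqrt n$, we get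
\[
B_n\le1+(1+\sqrt n)H_n+H_n+H_n(H_n+2\sqrt n),
\]
and $H_n\le1+\ln n$ finishes the proof.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}]
Let $X$ be the loads and $C$ the social cost of the outcome of the SPE. By Lemma~\ref{lem:crude}(a), $C\le n^2$. At every history $h$ on the equilibrium path $x(h)\le X$, so by~\eqref{eq:basic} and Lemma~\ref{lem:crude}(b), applied to the set of all players,
\[
M(x(h))\le M(X)=\frac1n\sum_eb_ex^*_e+\frac1n\sum_ea_ex^*_eX_e\le1+\sqrt{C/n}\le1+\sqrt n .
\]
The social cost $C$ is the sum of $u(h)$ over the $n$ histories on the equilibrium path, at which the numbers of successors are $n-1,\dots,1,0$. By Lemmas~\ref{lem:half} and~\ref{lem:rec},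
\[
\frac C{\mathrm{OPT}}\le\frac1n\sum_{k=0}^{n-1}\Bigl(\frac k2+(1+H_k)(1+\sqrt n)+B_k\Bigr)\le\frac{n-1}4+(1+H_n)(1+\sqrt n)+B_n .
\]
The right-hand side does not depend on the game or on the SPE, and it is $\frac n4+O(\sqrt n\log n)$ for $n\ge2$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{The Inefficiency of Nash and Subgame Perfect Equilibria for Network Routing},
\texttt{http://repository.essex.ac.uk/23672/1/sequentiality-journal-final.pdf}.
\end{thebibliography}
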